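\title{A $\mathcal P$-space whose square is not a $\mathcal P$-space}

\begin{abstract}
A real Banach space is a $\mathcal P$-space if every continuous homogeneous scalar polynomial on it is weakly sequentially continuous. For every $n\ge1$ we construct a separable Banach space $E$ such that $E^n$ is a $\mathcal P$-space and $E^{n+1}$ is not. For $n=1$ this gives a $\mathcal P$-space $E$ such that $E\oplus E$ is not a $\mathcal P$-space. The obstruction is a continuous alternating $(n+1)$-linear form on $E$ that is not weakly sequentially continuous. The norm of $E$ is generated by two families of vectors on which this form stays bounded; together they force a limit polynomial to be divisible by every power of a fixed form, and hence to vanish. As a consequence, the supremum of the $N$ for which $Y^N$ is a $\mathcal P$-space takes every value in $\{0,1,2,\dots,\infty\}$.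
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are real, and $\mathbb N=\{1,2,\dots\}$. Let $X$ be a Banach space and $d\ge1$. A $d$-linear form $M$ on $X$ is continuous exactly when $\|M\|=\sup|M(x_1,\dots,x_d)|$ is finite, the supremum being taken over $\|x_1\|,\dots,\|x_d\|\le1$. A \emph{continuous $d$-homogeneous polynomial} on $X$ is a map $p(x)=M(x,\dots,x)$ with $M$ a continuous $d$-linear form. It is \emph{weakly sequentially continuous}, abbreviated \emph{wsc}, if $p(x_k)\to p(x)$ whenever $x_k\to x$ weakly. The form $M$ is \emph{jointly wsc} if $M(x^1_k,\dots,x^d_k)\to M(x^1,\dots,x^d)$ whenever $x^j_k\to x^j$ weakly for each $j$. The space $X$ is a \emph{$\mathcal P$-space} if all continuous homogeneous polynomials on $X$, of all degrees, are wsc. The power $X^N$ carries the norm $\|(x^1,\dots,x^N)\|=\max_b\|x^b\|$. An equivalent norm gives the same weak topology and the same continuous polynomials, and a sequence in $X^N$ converges weakly if and only if each component does.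

Polynomials of degree one are wsc by the definition of weak convergence. In higher degrees the $\mathcal P$-property says that polynomials cannot tell a weakly convergent sequence from a norm convergent one. It holds when there is nothing to tell: in finite dimensions, and in $\ell_1$, where weakly convergent sequences converge in norm by Schur's theorem. It fails in $\ell_2$, where $\sum_kx_k^2$ equals $1$ on the weakly null sequence of unit vectors. It holds in $c_0$, although the unit vectors are again weakly null and of norm one (Example~\ref{ex:c0}). The following question is stated as open in \cite{stability}.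

\medskip
\noindent\emph{If $E$ is a $\mathcal P$-space, must $E\oplus E$ be a $\mathcal P$-space?}
\medskip

The examples above suggest that it must: the $\mathcal P$-property is an isomorphic invariant, and $\ell_1$ and $c_0$ are isomorphic to their squares. Degree two suggests the opposite. A $2$-homogeneous polynomial on $E\oplus E$ has the form $p_1(u)+B(u,v)+p_2(v)$ with $p_1,p_2$ polynomials on $E$ and $B$ a bilinear form on $E$. The symmetric part of $B$ equals $\frac14\big(B(u+v,u+v)-B(u-v,u-v)\big)$ and is jointly wsc if $E$ is a $\mathcal P$-space. The antisymmetric part vanishes on the diagonal, so the polynomial $B(u,u)$ does not see it. One therefore looks for a $\mathcal P$-space with an antisymmetric form $\Omega$ and weakly null sequences $(x_k)$, $(y_k)$ such that $\Omega(x_k,y_k)=1$. The difficulty is that $\Omega$ may become visible on $E$ in other ways. For instance, a bounded operator $A$ on $E$ with $Ax_k=y_k$ would produce the polynomial $\Omega(u,Au)$, which is not wsc. All polynomials of all degrees have to be controlled while $\Omega$ is kept bounded. This can be done, and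 for every power.

\begin{theorem}\label{thm:main}
For every integer $n\ge1$ there is a separable Banach space $E$ such that $E^n$ is a $\mathcal P$-space but $E^{n+1}$ is not. More precisely, every continuous homogeneous polynomial on $E^n$ is wsc, while there are a continuous alternating $(n+1)$-linear form $\Omega$ on $E$ and weakly null sequences $(x^1_k),\dots,(x^{n+1}_k)$ in $E$ with $\Omega(x^1_k,\dots,x^{n+1}_k)=1$ for all $k$.
\end{theorem}

The case $n=1$ answers the question in the negative.

\begin{corollary}\label{cor:square}
There is a separable $\mathcal P$-space $E$ such that $E\oplus E$ is not a $\mathcal P$-space.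
\end{corollary}

For a Banach space $Y$ put
\[
\operatorname{ind}(Y)=\sup\{N\ge1:\ Y^N\text{ is a }\mathcal P\text{-space}\}\in\{0,1,2,\dots,\infty\},\qquad \sup\emptyset=0 .
\]

\begin{theorem}\label{thm:index}
Let $Y$ be a Banach space.
\begin{enumerate}
\item[(1)] If $Y^{N+1}$ is a $\mathcal P$-space, so is $Y^N$. Hence $Y^N$ is a $\mathcal P$-space exactly for the finite $N$ with $1\le N\le\operatorname{ind}(Y)$.
\item[(2)] $\operatorname{ind}(Y)=\infty$ if and only if every continuous multilinear form on $Y$ is jointly wsc.
\item[(3)] If $Y^N$ is a $\mathcal P$-space, then every continuous homogeneous polynomial of degree at most $N$ on every power $Y^{N'}$ is wsc. So if $\operatorname{ind}(Y)=N$ with $1\le N<\infty$, a polynomial on $Y^{N+1}$ that is not wsc has degree at least $N+1$. This bound is attained, for every $N\ge1$, by an alternating $(N+1)$-linear form on the space of Theorem~\ref{thm:main}.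
\item[(4)] Every value in $\{0,1,2,\dots,\infty\}$ is attained by $\operatorname{ind}$, by separable spaces.
\end{enumerate}
\end{theorem}

Section~\ref{sec:counting} contains the counting argument on which everything rests, and Section~\ref{sec:idea} shows by hand how it is used when $n=1$. The space is built in Sections~\ref{sec:atoms} and~\ref{sec:space}. The core of the proof is Proposition~\ref{prop:basis}, which uses the division lemma of Section~\ref{sec:division}. The two theorems are proved in Sections~\ref{sec:proof} and~\ref{sec:index}.

\section{Symmetric forms and the counting argument}\label{sec:counting}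

Averaging $M$ over all permutations of its arguments does not change $p(x)=M(x,\dots,x)$, so we may always take $M$ symmetric. We write $M(a^l,b^{d-l})$ for the value of $M$ at $l$ copies of $a$ and $d-l$ copies of $b$. Three elementary facts are used throughout. Multilinearity and symmetry give the binomial formula
\begin{equation}\label{eq:binomial}
p(a+b)=\sum_{l=0}^d\binom dl M(a^l,b^{d-l}).
\end{equation}
The polarization formula recovers $M$ from $p$:
\begin{equation}\label{eq:polar}
M(x_1,\dots,x_d)=\frac1{2^d\,d!}\sum_{\epsilon\in\{\pm1\}^d}\epsilon_1\cdots\epsilon_d\;p\Big(\sum_{l=1}^d\epsilon_lx_l\Big).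
\end{equation}
Finally, $p(a)-p(b)=\sum_{l=0}^{d-1}M(a^l,a-b,b^{d-1-l})$, so
\begin{equation}\label{eq:lip}
|p(a)-p(b)|\le d\,\|M\|\max(\|a\|,\|b\|)^{d-1}\|a-b\| .
\end{equation}

\begin{lemma}\label{lem:null}
Suppose that $p(u_k)\to0$ for every $d\ge1$, every continuous $d$-homogeneous polynomial $p$ on $X$ and every weakly null sequence $(u_k)$ in $X$. Then $X$ is a $\mathcal P$-space.
\end{lemma}

\begin{proof}
Let $x_k\to x$ weakly. By \eqref{eq:binomial}, $p(x_k)-p(x)=\sum_{j=1}^d\binom djM\big(x^{d-j},(x_k-x)^j\big)$, and $u\mapsto M(x^{d-j},u^j)$ is a continuous $j$-homogeneous polynomial.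
\end{proof}

\begin{example}\label{ex:c0}
The space $c_0$ is a $\mathcal P$-space. Let $(z_k)$ be finitely supported vectors with pairwise disjoint supports and $\|z_k\|\le C$. We show by induction on $d$ that $p(z_k)\to0$ for every $p$ of degree $d\ge1$. The numbers $p(z_k)$ are bounded, so it suffices to show that $\theta=0$ whenever $p(z_k)\to\theta$ along a subsequence. For a fixed vector $a$,
\[
p(a+z_k)-p(a)-p(z_k)=\sum_{l=1}^{d-1}\binom dlM(a^l,z_k^{d-l})\longrightarrow0
\]
by the induction hypothesis; the sum is empty if $d=1$. Fix $h\in\mathbb N$ and choose $k_1<\dots<k_h$ in the subsequence, one after the other, so that $|p(z_{k_r})-\theta|\le1/h$ and the displayed difference is at most $1/h$ for $a=z_{k_1}+\dots+z_{k_{r-1}}$, $k=k_r$. Then $|p(z_{k_1}+\dots+z_{k_h})-h\theta|\le2$, while $\|z_{k_1}+\dots+z_{k_h}\|\le C$. So $h|\theta|\le\|M\|C^d+2$ for all $h$, and $\theta=0$. A weakly null sequence in $c_0$ is bounded and tends to $0$ in each coordinate, so each of its subsequences has a further subsequence whose terms differ by vectors of norm tending to $0$ from truncations $z_k$ as above.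 Now \eqref{eq:lip} and Lemma~\ref{lem:null} apply.
\end{example}

The argument needs much less than the norm of $c_0$. Once lower degrees are settled, $p$ is almost additive on sums of widely spaced terms. If such a sum of $h$ terms has norm at most $s$, then $h|\theta|\le\|M\|s^d+2$. So $\theta=0$ as soon as such sums exist with $s^d/h$ arbitrarily small. We call this the \emph{counting argument}.

\section{The idea in the case $n=1$}\label{sec:idea}

This section is an outline; the precise statements come later. Let $I$ be a countable set. Consider finitely supported functions $v:I\to\mathbb R^2$, let $x_i$ and $y_i$ be the functions with value $(1,0)$ and $(0,1)$ at $i$ and $0$ elsewhere, and put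
\[
\Omega(u,v)=\sum_i\big(u(i)_1v(i)_2-u(i)_2v(i)_1\big),\qquad\text{so that }\Omega(x_i,y_i)=1 .
\]
We want a norm for which (a) $\Omega$ is bounded, and (b) $p(z_k)\to0$ for every continuous homogeneous polynomial $p$ whenever the $z_k$ are disjointly supported sums of boundedly many vectors $\pm x_i,\pm y_i$. In degree one, (b) makes $(x_i)$ and $(y_i)$ weakly null. In general it is the core of the $\mathcal P$-property.

We prescribe a countable set of \emph{atoms}, containing all $x_i$ and $y_i$, and let the sums $\sum_w\mu_ww$ of atoms with $\sum_w|\mu_w|\le1$ generate the unit ball. Then (a) only has to be checked on pairs of atoms. For (b) the counting argument asks for atoms $s^{-1}(z_1+\dots+z_h)$ with $h$ much larger than $s^d$, for every $d$. We therefore arrange the atoms in levels $\lambda=1,2,\dots$, with $s=s_\lambda$ and $h$ up to about $s_\lambda^\lambda$. If $s_\lambda$ grows fast, atoms of different levels hardly interact, because the higher one has very small coordinates. Within a level there is a real conflict: if $|F|=h$, then $s^{-1}\sum_{i\in F}x_i$ and $s^{-1}\sum_{i\in F}y_i$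 cannot both be atoms, since $\Omega$ takes the value $h/s^2$ on this pair. There are two ways around it.

\emph{Coding.} A term is harmless against itself, since $\Omega(w,w)=0$. So we want two atoms of the same level to overlap only in terms that they share. Give every index $i$ a \emph{type} $\tau(i)$, and admit $s^{-1}(w_1+\dots+w_h)$ as a \emph{special atom} only if $w_r$ lives on indices of type $c_r=\sigma(w_1,\dots,w_{r-1})$, where $\sigma$ is an injective code. Two special atoms then overlap in their common initial terms, where $\Omega$ vanishes, and in the first pair of terms that differ, which is negligible. The drawback is that the sequence $(z_k)$ in (b) is not ours to choose. All $z_k$ may live on one type, and then no special atom has two of them as terms. To repair this, give every index $i$ a child $ic$ of type $c$, for each $c\in\mathbb N$, and let $v^{[c]}$ be the copy of $v$ on these children. Special atoms can be formed from copies $z_{k_r}^{[c_r]}$. It remains to link $p(z_k)$ to the values of $p$ on the copies.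

\emph{Cancellation.} Let copying reverse the sign of $\Omega$: $x_i^{[c]}=x_{ic}$, $y_i^{[c]}=-y_{ic}$. Let $H\subset\mathbb N$ be finite and $t_c\ge0$ with $\sum_{c\in H}t_c^2=1$. If $u,v$ live on types outside $H$, then
\[
\Omega\Big(u+\sum_{c\in H}t_cu^{[c]},\,v+\sum_{c\in H}t_cv^{[c]}\Big)=\Big(1-\sum_{c\in H}t_c^2\Big)\Omega(u,v)=0 .
\]
So all vectors $s^{-1}(v+\sum_ct_cv^{[c]})$ with one fixed $t$ per level may be admitted as \emph{null atoms}, with no coding.

Now let $p$ have degree $d$, assume (b) in lower degrees, and suppose $p(z_k)\to\theta$. Along a subsequence $p(t_0z_k+\sum_ct_cz_k^{[c]})$ converges to a $d$-homogeneous polynomial $P(t_0,t)$ with $P(1,0)=\theta$. Let $\mathbf e_c$ be the unit vector in the variable $t_c$, and ignore for now that finitely many types must be avoided. The counting argument with null atoms gives $h|P(1,t)|\le\|M\|s^d+2$, hence $P(1,t)=0$ whenever $t\ge0$, $\sum_{c\in H}t_c^2=1$. Take $H=\{1,2\}$ and $t=(\cos\phi,\sin\phi)$, $0\le\phi\le\pi/2$.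

\emph{Degree 1.} On $\mathbb R\times\mathbb R^H$ we have $P=\theta t_0+a_1t_1+a_2t_2$. The values $\phi=0,\pi/2$ give $a_1=a_2=-\theta$, and $\phi=\pi/4$ gives $\theta(1-\sqrt2)=0$. So $\theta=0$.

\emph{Degree 2.} Write $P=\theta t_0^2+t_0(b_1t_1+b_2t_2)+a_{11}t_1^2+a_{12}t_1t_2+a_{22}t_2^2$. Then
\[
\theta+\tfrac12(a_{11}+a_{22})+b_1\cos\phi+b_2\sin\phi+\tfrac12(a_{11}-a_{22})\cos2\phi+\tfrac12a_{12}\sin2\phi=0
\]
on an interval. The five functions of $\phi$ are linearly independent there, so $P=\theta(t_0^2-t_1^2-t_2^2)$. Null atoms cannot give more. Indeed, when $I$ is the set of words over $\mathbb N$ and $|i|$ is the length of $i$, the symmetric form $B(u,v)=\sum_i(-1)^{|i|}u(i)_1v(i)_1$ also changes sign under copying, so it vanishes on pairs of null atoms with the same $t$; and for $p(u)=B(u,u)$ and $z_k=x_{i_k}$ with $|i_k|$ even one finds $P=t_0^2-\sum_ct_c^2$. Here the special atoms enter. The computation above, for all two-element sets $H$, gives $P(0,\mathbf e_c)=-\theta$ for every $c$. The counting argument with $s^{-1}\sum_rz_{k_r}^{[c_r]}$ gives $|\sum_rP(0,\mathbf e_{c_r})|=h|\theta|\le\|M\|s^d+2$,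 so $\theta=0$, whatever types the code has chosen.

\emph{Degree 3.} Lemma~\ref{lem:division} gives $P=fQ$ with $f=t_0^2-\sum_ct_c^2$, $Q$ linear and $Q(1,0)=\theta$. Null atoms see only points where $f=0$ and say nothing about $Q$. Special atoms see only the numbers $Q(0,\mathbf e_c)$, which are not tied to $\theta$. We therefore apply the counting argument to $\alpha$ times a null atom plus a special atom built from the same $z_{k_r}$. This vector has norm at most $2$ for $|\alpha|\le1$, and we obtain
\[
\Big|\sum_{r=1}^hP(\alpha,\alpha t+\mathbf e_{c_r})\Big|\le2^d\|M\|s^d+2 .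
\]
At the point $(\alpha,\alpha t+\mathbf e_{c_r})$ with $c_r\notin H$ the form $f$ equals $-1$, so the $r$-th term is $-\alpha Q(1,t)-Q(0,\mathbf e_{c_r})$. Comparing $\alpha=1$ with $\alpha=0$ gives $h|Q(1,t)|\le2(2^d\|M\|s^d+2)$. Hence $Q(1,t)=0$ on the arc, and the computation in degree one gives $\theta=0$.

The general proof uses this last inequality only. It removes one factor $f$ after another until the degree is exhausted.

\section{Atoms}\label{sec:atoms}

Fix $n\ge1$ and put $m=n+1\ge2$.

\subsection*{Indices, copies and the form $\Omega$}
Let $I$ be the countable set of finite words over $\mathbb N$, including the empty word $\emptyset$. For $i\in I$ and $c\in\mathbb N$, $ic$ is the word $i$ followed by $c$; the map $i\mapsto ic$ is injective. The \emph{type} of a word is $\tau(\emptyset)=0$, $\tau(ic)=c$, and $I_c=\{i:\tau(i)=c\}$.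

For $v:I\to\mathbb R^m$ put $|v|_\infty=\sup_i|v(i)|_\infty$ and $|v|_1=\sum_i|v(i)|_1$. Let $V$ be the space of finitely supported $v$, and $V_{\mathbb Z}\subset V$ the countable set of those with values in $\mathbb Z^m$. For $a\in\mathbb R^m$, $a\otimes i$ has the value $a$ at $i$ and $0$ elsewhere, and $\bar a$ is $a$ with the sign of the last coordinate changed. The unit vectors of $\mathbb R^m$ are $e_1,\dots,e_m$. For $v,v_1,\dots,v_m\in V$ and $c\in\mathbb N$ define
\[
v^{[c]}=\sum_i\overline{v(i)}\otimes ic,\qquad \Omega(v_1,\dots,v_m)=\sum_{i\in I}\det\big(v_1(i),\dots,v_m(i)\big).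
\]
The copy $v^{[c]}$ is linear in $v$ and supported in $I_c$. The form $\Omega$ is $m$-linear and alternating, and it vanishes if no index lies in the support of all its arguments. The reflection $a\mapsto\bar a$ has determinant $-1$, so
\begin{equation}\label{eq:flip}
\Omega(v_1^{[c]},\dots,v_m^{[c]})=-\Omega(v_1,\dots,v_m).
\end{equation}
From $|\det(a_1,\dots,a_m)|\le m!\prod_j|a_j|_\infty$ and $|a|_\infty\le|a|_1$ we get, in any order of the arguments,
\begin{equation}\label{eq:crude}
|\Omega(v_1,\dots,v_m)|\le m!\,|v_1|_1\,|v_2|_\infty\cdots|v_m|_\infty .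
\end{equation}
For an $n$-tuple $\mathbf w=(w^1,\dots,w^n)\in V^n$ let $\operatorname{supp}\mathbf w=\bigcup_b\operatorname{supp}w^b$, and define $\mathbf w^{[c]}$ componentwise.

\subsection*{Parameters of level $\lambda$}
For finite $H\subset\mathbb N$ with $|H|\ge2$ let $\Sigma_H=\{t\in[0,\infty)^H:\sum_{c\in H}t_c^m=1\}$, and fix a countable dense subset $\mathcal T_H$ of $\Sigma_H$. We choose the following data.
\begin{itemize}
\item A list $(H_\lambda,t^\lambda)_{\lambda\in\mathbb N}$ of all pairs $(H,t)$ with $t\in\mathcal T_H$, in which each pair occurs infinitely often. This allows us to let $\lambda\to\infty$ with $(H,t)$ fixed.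
\item Pairwise disjoint infinite sets $C_\lambda\subset\mathbb N$ with $C_\lambda\cap H_\lambda=\emptyset$ (partition $\mathbb N$ into infinite sets and remove $H_\lambda$ from the $\lambda$-th one). These are the types reserved for the code. Put $D_\lambda=\{i\in I:\tau(i)\notin H_\lambda\cup C_\lambda\}$.
\item Integers $s_\lambda,q_\lambda,N_\lambda$, chosen recursively with
\[
s_\lambda\ge m!\,\lambda^2(1+N_1+\dots+N_{\lambda-1}),\qquad q_\lambda=s_\lambda^\lambda,\qquad N_\lambda=m\lambda q_\lambda(1+|H_\lambda|).
\]
In particular $s_\lambda\ge2$.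
\item An injection $\sigma_\lambda$ from the countable set of finite, possibly empty, sequences in $V_{\mathbb Z}^n$ into $C_\lambda$.
\end{itemize}

\begin{definition}\label{def:atoms}
A \emph{special sequence of level $\lambda$} is a sequence $(\mathbf w_1,\dots,\mathbf w_R)$, $R\ge1$, of nonzero elements $\mathbf w_r=(w_r^1,\dots,w_r^n)$ of $V_{\mathbb Z}^n$ such that
\[
\operatorname{supp}\mathbf w_r\subset I_{c_r}\ \text{ with } c_r=\sigma_\lambda(\mathbf w_1,\dots,\mathbf w_{r-1}),\qquad |w_r^b|_\infty\le\lambda,\qquad|\operatorname{supp}\mathbf w_r|\le\lambda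
\]
for all $r,b$, and $\sum_r|\operatorname{supp}\mathbf w_r|\le q_\lambda$; in particular $R\le q_\lambda$. The \emph{atoms} are the following vectors of $V$.
\begin{itemize}
\item Level $0$, \emph{basis atoms}: $e_j\otimes i$ with $1\le j\le m$, $i\in I$.
\item Level $\lambda\ge1$, \emph{null atoms}: $s_\lambda^{-1}\big(v+\sum_{c\in H_\lambda}t^\lambda_cv^{[c]}\big)$ with $v\in V_{\mathbb Z}$, $\operatorname{supp}v\subset D_\lambda$, $|v|_\infty\le\lambda$, $|\operatorname{supp}v|\le q_\lambda$.
\item Level $\lambda\ge1$, \emph{special atoms}: $s_\lambda^{-1}\sum_{r=1}^Rw_r^b$ with $1\le b\le n$ and $(\mathbf w_1,\dots,\mathbf w_R)$ a special sequence of level $\lambda$.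
\end{itemize}
Let $W$ be the countable set of atoms, each labeled with its level and the data that describe it, so that one vector may occur under several labels.
\end{definition}

Special sequences consist of $n$-tuples because the counting argument will be run in $E^n$, where all $n$ components of a sum must be atoms at the same time.

In a null atom, $v$ and the copies $v^{[c]}$, $c\in H_\lambda$, have pairwise disjoint supports, since $D_\lambda$ and the $I_c$, $c\in H_\lambda$, are pairwise disjoint. In a special atom the types $c_r$ are distinct, since $\sigma_\lambda$ is injective, so the terms have disjoint supports as well. As $0\le t_c^\lambda\le1$, an atom $w$ of level $\lambda\ge1$ has entries bounded by $\lambda/s_\lambda$ and at most $q_\lambda(1+|H_\lambda|)$ points in its support. Therefore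
\begin{equation}\label{eq:size}
|w|_\infty\le\frac\lambda{s_\lambda}\le\frac1{m!\,\lambda},\qquad|w|_1\le N_\lambda .
\end{equation}
In particular $|w|_\infty\le1$ for every $w\in W$.

\begin{lemma}\label{lem:bounded}
$|\Omega(u_1,\dots,u_m)|\le m!$ for all $u_1,\dots,u_m\in W$.
\end{lemma}

\begin{proof}
If some $u_j$ is a basis atom, apply \eqref{eq:crude} with $|u_j|_1=1$ and $|u_l|_\infty\le1$ for $l\ne j$. Now let all levels be at least $1$.

\emph{Two different levels $\lambda<\mu$ occur.} Use the $\ell_1$-bound for an atom of level $\lambda$, the bound $\mu/s_\mu$ for an atom of level $\mu$ and the bound $1$ for the others. By \eqref{eq:crude} and $s_\mu\ge m!\,\mu^2N_\lambda$ we get $|\Omega|\le m!\,N_\lambda\mu/s_\mu\le1$.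

\emph{All levels equal $\lambda$ and both kinds occur.} A null atom lives on $D_\lambda$ and on types in $H_\lambda$, hence on types outside $C_\lambda$, because $H_\lambda\cap C_\lambda=\emptyset$. A special atom lives on types in $C_\lambda$. So $\Omega=0$.

\emph{All are null atoms of level $\lambda$}, given by $v_1,\dots,v_m$. In the multilinear expansion a term vanishes unless all its arguments live on $D_\lambda$ or all live on the same $I_c$. By \eqref{eq:flip},
\[
\Omega(u_1,\dots,u_m)=s_\lambda^{-m}\Big(1-\sum_{c\in H_\lambda}(t_c^\lambda)^m\Big)\Omega(v_1,\dots,v_m)=0 .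
\]

\emph{All are special atoms of level $\lambda$.} Let $u_j=s_\lambda^{-1}\sum_rw_r^{(j),b_j}$ come from the special sequence $(\mathbf w^{(j)}_r)_r$ with types $c_r^{(j)}$ and from the component $b_j\in\{1,\dots,n\}$. Consider a nonzero term $\Omega(w^{(1),b_1}_{r_1},\dots,w^{(m),b_m}_{r_m})$ of the expansion. Its arguments live on a common type, so $c^{(1)}_{r_1}=\dots=c^{(m)}_{r_m}$. Since $\sigma_\lambda$ is injective, the $m$ initial segments $(\mathbf w_1^{(j)},\dots,\mathbf w^{(j)}_{r_j-1})$ coincide; in particular $r_1=\dots=r_m=:r$. The tuples $\mathbf w_r^{(1)},\dots,\mathbf w_r^{(m)}$ are not all equal. Otherwise, since $m>n$, two of the $b_j$ would coincide, two arguments of the alternating form would be equal, and the term would vanish. So $r$ is the first position at which the $m$ sequences do not all agree, and there is at most one nonzero term. It is a sum over at most $\lambda$ indices of determinants bounded by $m!\,\lambda^m$. Hence $|\Omega|\le s_\lambda^{-m}m!\,\lambda^{m+1}\le1$, because $s_\lambda^m\ge(m!\,\lambda^2)^m\ge m!\,\lambda^{m+1}$.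
\end{proof}

\begin{remark}\label{rem:pigeon}
The last case is where both the alternation of $\Omega$ and the inequality $m>n$ are used. If special sequences of $m$-tuples were allowed, we could take $\mathbf w_r=(e_1\otimes i_r,\dots,e_m\otimes i_r)$ with $i_r\in I_{c_r}$ and $R=q_\lambda$. On the $m$ resulting atoms $\Omega$ would equal $q_\lambda/s_\lambda^m=s_\lambda^{\lambda-m}$, which is unbounded in $\lambda$.
\end{remark}

The size conditions in Definition~\ref{def:atoms} are upper bounds only, so they survive when part of an atom escapes to infinity. This gives the compactness needed for duality in the next section.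

\begin{lemma}\label{lem:limits}
A sequence in $W$ whose levels tend to $\infty$ converges to $0$ uniformly on $I$. A sequence in $W$ of constant level $\lambda\ge0$ has a subsequence that converges pointwise on $I$ to an atom of level $\lambda$ or to $0$.
\end{lemma}

\begin{proof}
The first statement follows from \eqref{eq:size}. A sequence of basis atoms has a constant subsequence or one whose indices are pairwise distinct, and the latter tends to $0$ pointwise. For $\lambda\ge1$ we may assume that all atoms are of the same kind.

\emph{Null atoms}, given by $v_l$, $l\in\mathbb N$. The entries are integers bounded by $\lambda$, so a diagonal subsequence is eventually constant at each $i$; call the limit $v$. It is $\mathbb Z^m$-valued, vanishes off $D_\lambda$, and $|v|_\infty\le\lambda$. Any finite subset of $\operatorname{supp}v$ lies in $\operatorname{supp}v_l$ for large $l$, so $|\operatorname{supp}v|\le q_\lambda$. Also $v_l^{[c]}\to v^{[c]}$ pointwise. The limit is the null atom given by $v$.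

\emph{Special atoms}, given by $(\mathbf w^{(l)}_1,\dots,\mathbf w^{(l)}_R)$ and $b$; since $R\le q_\lambda$ and $b\le n$ we may take both constant. For $r=1,2,\dots$ in turn, if some value of $\mathbf w^{(l)}_r$ occurs for infinitely many $l$, pass to a subsequence on which it is constant; otherwise stop. This gives $r_0\in\{0,\dots,R\}$ with $\mathbf w_r^{(l)}=\mathbf w_r$ for $r\le r_0$. If $r_0=R$ the subsequence is constant. Otherwise no value of $\mathbf w^{(l)}_{r_0+1}$ occurs infinitely often, and we may assume that these tuples are pairwise distinct. They live on one set $I_c$, $c=\sigma_\lambda(\mathbf w_1,\dots,\mathbf w_{r_0})$. As for null atoms, we may assume that they converge pointwise to a tuple $\tilde{\mathbf w}\in V^n_{\mathbb Z}$ supported in $I_c$, with entries bounded by $\lambda$ and $|\operatorname{supp}\tilde{\mathbf w}|\le|\operatorname{supp}\mathbf w^{(l)}_{r_0+1}|$ for large $l$. For fixed $r\ge r_0+2$ the initial segments of length $r-1$ are distinct for distinct $l$, so the types $c_r^{(l)}$ are distinct. A given index has only one type, so $\mathbf w_r^{(l)}\to0$ pointwise.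 The limit is $s_\lambda^{-1}\big(\sum_{r\le r_0}w_r^b+\tilde w^b\big)$. If $\tilde{\mathbf w}\ne0$, it is the special atom of the special sequence $(\mathbf w_1,\dots,\mathbf w_{r_0},\tilde{\mathbf w})$. If $\tilde{\mathbf w}=0$, it is the special atom of $(\mathbf w_1,\dots,\mathbf w_{r_0})$ when $r_0\ge1$, and $0$ when $r_0=0$.
\end{proof}

\section{The space $E$}\label{sec:space}

Define $T:\ell_1(W)\to\ell_\infty(I;\mathbb R^m)$ by $T\mu=\sum_w\mu_ww$. Since $|w|_\infty\le1$, we have $|T\mu|_\infty\le\|\mu\|_1$. Let
\[
E=T(\ell_1(W)),\qquad\|u\|=\inf\{\|\mu\|_1:T\mu=u\}.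
\]
This is the quotient of the separable Banach space $\ell_1(W)$ by the closed subspace $\ker T$, so $E$ is a separable Banach space. We have $|u|_\infty\le\|u\|$, so the coordinates are continuous functionals and weakly null sequences are pointwise null. Every atom has norm at most $1$. Representing a vector by basis atoms gives
\begin{equation}\label{eq:l1}
\ell_1(I;\mathbb R^m)\subset E,\qquad\|x\|\le|x|_1 ,
\end{equation}
and the expansion $x=\sum_{i,j}x(i)_j\,e_j\otimes i$ of such an $x$ converges absolutely in $E$. A finitely supported $\varphi:I\to\mathbb R^m$ acts on functions $u:I\to\mathbb R^m$ by $\varphi(u)=\sum_i\varphi(i)\cdot u(i)$. It defines an element of $E^*$, $|\varphi(u)|\le|\varphi|_1|u|_\infty$, and $\varphi(T\mu)=\sum_w\mu_w\varphi(w)$.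

\begin{lemma}\label{lem:omega}
$\Omega$ extends from $V$ to a continuous alternating $m$-linear form on $E$, and $\Omega(e_1\otimes i,\dots,e_m\otimes i)=1$ for all $i\in I$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:bounded},
\[
\tilde\Omega(\mu^1,\dots,\mu^m)=\sum_{w_1,\dots,w_m\in W}\mu^1_{w_1}\cdots\mu^m_{w_m}\,\Omega(w_1,\dots,w_m)
\]
converges absolutely and defines an $m$-linear form on $\ell_1(W)$ of norm at most $m!$, which changes sign when two arguments are exchanged. We must show that it depends only on the $T\mu^j$. Let $T\mu^1=0$, and let $\delta_w$ be the unit vectors of $\ell_1(W)$. For $w_2,\dots,w_m\in W$,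
\[
\tilde\Omega(\mu^1,\delta_{w_2},\dots,\delta_{w_m})=\sum_{i\in\operatorname{supp}w_2}\det\big((T\mu^1)(i),w_2(i),\dots,w_m(i)\big)=0,
\]
the exchange of sums being justified because $\operatorname{supp}w_2$ is finite. The $\delta_w$ span a dense subspace, so $\tilde\Omega(\mu^1,\mu^2,\dots,\mu^m)=0$ for all $\mu^2,\dots,\mu^m$; by antisymmetry the same holds in each argument. So $\tilde\Omega$ descends to $E$, with norm at most $m!$. On elements of $V$, written as finite combinations of basis atoms, it agrees with $\Omega$. The last claim is $\det(e_1,\dots,e_m)=1$.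
\end{proof}

Proposition~\ref{prop:basis} below controls polynomials on basis vectors, and hence on sequences bounded in $|\cdot|_1$. To reach all weakly null sequences we show that such a sequence is, up to a small error, carried by finitely many levels; atoms of bounded level are bounded in $|\cdot|_1$ by \eqref{eq:size}. To measure the mass on high levels we discount the low ones. For $\Lambda\in\mathbb N$ and $\varepsilon\in(0,1]$ let $\kappa(w)=\varepsilon$ if $w$ has level at most $\Lambda$, and $\kappa(w)=1$ otherwise. Put
\[
\|u\|_{\Lambda,\varepsilon}=\inf\Big\{\sum_w\kappa(w)|\mu_w|:\ T\mu=u\Big\},\qquad B_{\Lambda,\varepsilon}=\Big\{T\mu:\ \sum_w\kappa(w)|\mu_w|\le1\Big\},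
\]
with $\mu\in\ell_1(W)$. For $\varepsilon=1$ the second set is $B=\{T\mu:\|\mu\|_1\le1\}$, whose elements have norm at most $1$.

\begin{lemma}\label{lem:compact}
\begin{enumerate}
\item[(a)] $B_{\Lambda,\varepsilon}$ is compact in the topology of pointwise convergence on $I$. In particular $B$ is.
\item[(b)] If $u\in E$ and $\|u\|_{\Lambda,\varepsilon}>\delta>0$, there is a finitely supported $\varphi$ with $\varphi(u)>\delta$ and $|\varphi(w)|\le\kappa(w)$ for all $w\in W$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Infinitely many atoms of one level may take the same nonzero value at an index, so the duality between $c_0(W)$ and $\ell_1(W)$ does not make the coordinates of $T\mu$ weak* continuous. We use measures on a compact set instead. The product space $\Pi=(\mathbb R^m)^I$ is metrizable because $I$ is countable. Let $K=\{\kappa(w)^{-1}w:w\in W\}\cup\{0\}\subset\Pi$. A sequence in $K\setminus\{0\}$ has a subsequence whose atoms have constant level or levels tending to $\infty$. In the first case $\kappa$ is constant along it, and Lemma~\ref{lem:limits} gives a further subsequence converging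 to a point of $K$. In the second case it converges to $0$. So $K$ is a countable compact metrizable space.

By the Riesz representation theorem, $C(K)^*$ is the space of signed Borel measures on $K$ with the total variation norm, and by the Banach--Alaoglu theorem its unit ball is weak* compact. The barycenter map $\nu\mapsto\big(\int_Kk(i)\,d\nu(k)\big)_{i\in I}$ into $\Pi$ is weak* continuous, since the coordinates are continuous functions on $K$. So the image of the ball is compact, and we show that it is $B_{\Lambda,\varepsilon}$. As $K$ is countable, a measure in the ball is $\sum_{k\in K}\nu_k\delta_k$ with $\sum_k|\nu_k|\le1$, and its barycenter is $\sum_k\nu_kk$. For each $k\ne0$ choose one $w\in W$ with $k=\kappa(w)^{-1}w$ and put $\mu_w=\kappa(w)^{-1}\nu_k$; put $\mu_w=0$ for the other $w$. Then $\|\mu\|_1\le1/\varepsilon$, $\sum_w\kappa(w)|\mu_w|\le1$ and $T\mu=\sum_k\nu_kk$. Conversely, if $\sum_w\kappa(w)|\mu_w|\le1$, then $T\mu$ is the barycenter of $\sum_w\kappa(w)\mu_w\,\delta_{\kappa(w)^{-1}w}$, which has total variation at most $1$.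

(b) The set $\delta B_{\Lambda,\varepsilon}$ is convex, symmetric and compact in $\Pi$, and it does not contain $u$. In a locally convex space a point outside a closed convex set is strictly separated from it by a continuous functional (Hahn--Banach), and the continuous functionals on $\Pi$ are the finitely supported $\varphi$. So there is $\varphi$ with $\varphi(u)>\delta a$, where $a=\sup_{B_{\Lambda,\varepsilon}}\varphi$. Since $\pm\kappa(w)^{-1}w\in B_{\Lambda,\varepsilon}$, we have $|\varphi(w)|\le a\kappa(w)$ for all $w$. The number $a$ is finite by compactness. It is positive, because $\varphi(u)>\delta a\ge0$ forces $\varphi\ne0$, so $\varphi$ is nonzero on some basis atom. Replace $\varphi$ by $\varphi/a$.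
\end{proof}

\begin{lemma}\label{lem:split}
Let $(u_k)$ be weakly null in $E$ and $\delta>0$. There are $C<\infty$ and, for all large $k$, decompositions $u_k=g_k+h_k$ with $g_k\in\ell_1(I;\mathbb R^m)$, $|g_k|_1\le C$ and $h_k\in2\delta B$.
\end{lemma}

\begin{proof}
It suffices to find $\Lambda,\varepsilon$ with $\|u_k\|_{\Lambda,\varepsilon}\le\delta$ for all large $k$. Indeed, write $u_k=T\mu$ with $\sum_w\kappa(w)|\mu_w|\le2\delta$, let $g_k$ be the part of $\sum_w\mu_ww$ over levels at most $\Lambda$, and let $h_k$ be the rest. Then $h_k\in2\delta B$, and $|g_k|_1\le(2\delta/\varepsilon)\max(1,N_1,\dots,N_\Lambda)$ by \eqref{eq:size}.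

Suppose that no such $\Lambda,\varepsilon$ exist: for all $\Lambda,\varepsilon$ we have $\|u_k\|_{\Lambda,\varepsilon}>\delta$ for infinitely many $k$. We run a gliding hump over the levels. The functional $\varphi_j$ given by Lemma~\ref{lem:compact}(b) is small on low levels by choice, and small on very high levels because it is finitely supported. So the $\varphi_j$ act on essentially disjoint ranges of levels, and their sum is a bounded functional that is large on a subsequence of $(u_k)$.

Weakly convergent sequences are bounded; let $\|u_k\|\le C_0$ and fix $\mu^{(k)}$ with $T\mu^{(k)}=u_k$, $\|\mu^{(k)}\|_1\le C_0+1$. Put $\varepsilon_j=2^{-j-3}\min(1,\delta)/(C_0+1)$. For $j=1,2,\dots$ choose first $\Lambda_j$, then $k_j$, then a finitely supported $\varphi_j$, with $\Lambda_1<\Lambda_2<\cdots$ and $k_1<k_2<\cdots$, as follows.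
\begin{enumerate}
\item[(i)] If $j\ge2$, $|\varphi_{j-1}(w)|\le2^{-(j-1)}$ for all $w$ of level greater than $\Lambda_j$. This is possible by \eqref{eq:size} and $|\varphi_{j-1}(w)|\le|\varphi_{j-1}|_1|w|_\infty$.
\item[(ii)] For $i<j$, the sum of $|\mu_w^{(k_i)}|$ over $w$ of level greater than $\Lambda_j$ is at most $\delta2^{-j-3}$.
\item[(iii)] $\|u_{k_j}\|_{\Lambda_j,\varepsilon_j}>\delta$, and $|\varphi_i(u_{k_j})|\le\delta2^{-i-3}$ for $i<j$. The first holds for infinitely many $k$, the second for all large $k$.
\item[(iv)] $\varphi_j(u_{k_j})>\delta$, $|\varphi_j(w)|\le\varepsilon_j$ for $w$ of level at most $\Lambda_j$, and $|\varphi_j(w)|\le1$ for all $w$, by Lemma~\ref{lem:compact}(b).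
\end{enumerate}
Let $w$ have level $\ell$, put $\Lambda_0=-1$, and let $j\ge0$ satisfy $\Lambda_j<\ell\le\Lambda_{j+1}$. For $i>j$ we have $\ell\le\Lambda_i$, so $|\varphi_i(w)|\le\varepsilon_i\le2^{-i}$ by (iv). For $i<j$ we have $\ell>\Lambda_{i+1}$, so $|\varphi_i(w)|\le2^{-i}$ by (i). With $|\varphi_j(w)|\le1$ this gives $\sum_i|\varphi_i(w)|\le2$. Hence for $u=T\mu$ the series $f(u)=\sum_i\varphi_i(u)$ satisfies $\sum_i|\varphi_i(u)|\le\sum_w|\mu_w|\sum_i|\varphi_i(w)|\le2\|\mu\|_1$, and $f\in E^*$. For $i>j$ split $u_{k_j}=\sum_w\mu_w^{(k_j)}w$ at level $\Lambda_i$; by (iv) and (ii), $|\varphi_i(u_{k_j})|\le\varepsilon_i(C_0+1)+\delta2^{-i-3}\le\delta2^{-i-2}$. Together with (iii) and (iv),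
\[
f(u_{k_j})>\delta-\sum_{i<j}\delta2^{-i-3}-\sum_{i>j}\delta2^{-i-2}\ge\delta-\frac\delta8-\frac\delta8
\]
for all $j\ge1$, which contradicts $f(u_k)\to0$.
\end{proof}

\section{A division lemma}\label{sec:division}

For finite $H\subset\mathbb N$ with $|H|\ge2$ let $f_H(t_0,t)=t_0^m-\sum_{c\in H}t_c^m$ on $\mathbb R\times\mathbb R^H$. By \eqref{eq:flip} this is the factor by which $\Omega$ is multiplied when each argument $v$, living on types outside $H$, is replaced by $t_0v+\sum_ct_cv^{[c]}$.

\begin{lemma}\label{lem:division}
Let $Q$ be a homogeneous real polynomial of degree $g\ge0$ on $\mathbb R\times\mathbb R^H$ with $Q(1,t)=0$ for all $t\in\Sigma_H$. Then $Q=f_HG$ with $G$ homogeneous of degree $g-m$ or zero. In particular $Q=0$ if $g<m$.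
\end{lemma}

\begin{proof}
Let $A=\mathbb R[t_c:c\in H]$, a unique factorization domain, let $F$ be its field of fractions, and put $s=\sum_{c\in H}t_c^m\in A$, so that $f_H=t_0^m-s$. We first show that $f_H$ is irreducible in $F[t_0]$. Recall Eisenstein's criterion, combined with Gauss's lemma: if $\pi\in A$ is irreducible, divides all coefficients of a monic polynomial in $A[t_0]$ except the leading one, and $\pi^2$ does not divide the constant coefficient, then the polynomial is irreducible in $F[t_0]$. Let $\pi$ be any irreducible factor of the nonconstant polynomial $s$. If $\pi^2\mid s$, then $\pi$ divides $\partial s/\partial t_c=mt_c^{m-1}$ for every $c\in H$, so $\pi$ is a constant multiple of $t_c$ for every $c\in H$. This is impossible as $|H|\ge2$. So the criterion applies.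

Since $f_H$ is monic in $t_0$, division gives $Q=f_HG+R$ with $G,R\in A[t_0]$ and $R$ of degree less than $m$ in $t_0$. For $t\in(0,\infty)^H$ put $\rho(t)=s(t)^{1/m}>0$. Then $t/\rho(t)\in\Sigma_H$, so $Q(\rho(t),t)=\rho(t)^gQ(1,t/\rho(t))=0$; also $f_H(\rho(t),t)=0$, and hence $R(\rho(t),t)=0$. Suppose $R\ne0$. Then $R$ and the irreducible $f_H$ are coprime in $F[t_0]$, and clearing denominators in a B\'ezout identity gives $UR+U'f_H=\Delta$ with $U,U'\in A[t_0]$ and $0\ne\Delta\in A$. Substituting $t_0=\rho(t)$ shows that $\Delta$ vanishes on the open set $(0,\infty)^H$, so $\Delta=0$, a contradiction. Thus $Q=f_HG$. If $G_k$ is the homogeneous part of $G$ of degree $k$, then $f_HG_k$ is the part of $Q$ of degree $m+k$, so $G_k=0$ unless $k=g-m$.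
\end{proof}

The hypothesis $|H|\ge2$ cannot be dropped: for $H=\{c\}$ the polynomial $t_0-t_c$ vanishes at $(1,1)$ and is not divisible by $t_0^m-t_c^m$.

\section{Symmetric forms on basis vectors}\label{sec:basis}

Let $X=E^n$. A \emph{basis vector of $X$ with index $i$} has $e_j\otimes i$, for some $j$, in one component and $0$ in the others. For $x\in X$ let $|x|_1=\sum_b|x^b|_1$; then $\|x\|\le|x|_1$ by \eqref{eq:l1}.

\begin{proposition}\label{prop:basis}
Let $d\ge1$ and let $M$ be a continuous symmetric $d$-linear form on $X$. For every $\varepsilon>0$ there is a finite set $J\subset I$ such that $|M(x_1,\dots,x_d)|\le\varepsilon$ whenever $x_1,\dots,x_d$ are basis vectors of $X$ with indices in $I\setminus J$.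
\end{proposition}

Symmetry is essential: the $m$-linear form $\Omega(x_1^1,\dots,x_m^1)$ of the first components equals $1$ on suitable basis vectors with any given index. It enters the proof through the polarization formula. The statement concerns $M$ at distinct arguments, and not only $p$, because that is what the induction and Section~\ref{sec:proof} require.

\begin{proof}
We use induction on $d$ and assume the statement for all forms of degree less than $d$; nothing is assumed if $d=1$. Let $p(x)=M(x,\dots,x)$, and suppose that the statement fails for $M$ and some $\varepsilon>0$.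

\medskip
\noindent\emph{Step 1: a bad sequence.} For every finite $J$ there are basis vectors $x_1,\dots,x_d$ with indices outside $J$ and $|M(x_1,\dots,x_d)|>\varepsilon$. By \eqref{eq:polar} some $z=\sum_l\epsilon_lx_l$ has $|p(z)|\ge d!\,\varepsilon\ge\varepsilon$. This $z$ is a nonzero element of $V_{\mathbb Z}^n$ with $|z|_1\le d$ and support outside $J$. Taking for $J$ the union of the supports found so far, we get $z_k=(z_k^1,\dots,z_k^n)\in V^n_{\mathbb Z}$ with $|p(z_k)|\ge\varepsilon$, $|z_k|_1\le d$, and nonempty, pairwise disjoint supports $S_k$ with $|S_k|\le d$. Each $z_k$ is a sum of at most $d$ signed basis vectors with indices in $S_k$, and $z_k^{[c]}$ is such a sum with indices in $S_kc=\{ic:i\in S_k\}$. In particular $\|z_k\|,\|z_k^{[c]}\|\le d$. Passing to a subsequence, $p(z_k)\to\theta\ne0$ and $|S_k|=\nu$ is constant. Write $S_k=\{i_1(k),\dots,i_\nu(k)\}$.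

\medskip
\noindent\emph{Step 2: good levels.} To form null atoms of level $\lambda$ from the $z_k$ we need $S_k\subset D_\lambda$, so we must know where the types of the $i_j(k)$ lie. For $c\ge0$ let $\gamma(c)=\lambda$ if $c\in C_\lambda$, and $\gamma(c)=0$ if $c$ lies in no $C_\lambda$; this is well defined because the $C_\lambda$ are disjoint. A sequence of nonnegative integers has a subsequence that is constant or tends to $\infty$. So we may assume that, for each $j\le\nu$, each of the sequences $\tau(i_j(k))$ and $\gamma(\tau(i_j(k)))$ is constant or tends to $\infty$. Let $\Theta$ and $\Gamma$ be the finite sets of constant values of the first and of the second kind. Call a finite set $H\subset\mathbb N$ \emph{admissible} if $|H|\ge2$ and $H\cap\Theta=\emptyset$, and call $\lambda$ \emph{good} if $\lambda\ge d$, $\lambda\notin\Gamma$ and $H_\lambda$ is admissible. Then: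
\begin{enumerate}
\item[(G1)] If $H$ is admissible and $t\in\mathcal T_H$, infinitely many good $\lambda$ have $(H_\lambda,t^\lambda)=(H,t)$, since the pair is listed infinitely often and $\Gamma$ is finite.
\item[(G2)] If $\lambda$ is good, then $C_\lambda\cap\Theta=\emptyset$, since a constant type in $C_\lambda$ would put $\lambda$ in $\Gamma$.
\item[(G3)] If $\lambda$ is good, then $S_k\subset D_\lambda$ for all large $k$. Indeed $\gamma(\tau(i_j(k)))$ is a constant different from $\lambda$ or tends to $\infty$, so eventually $\tau(i_j(k))\notin C_\lambda$; and $\tau(i_j(k))$ is a constant in $\Theta$ or tends to $\infty$, so eventually it is outside the finite set $H_\lambda$.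
\end{enumerate}

\medskip
\noindent\emph{Step 3: the limit polynomial.} For $t_0\in\mathbb R$ and finitely supported $t=(t_c)_{c\in\mathbb N}$ put
\[
z_k(t_0,t)=t_0z_k+\sum_ct_cz_k^{[c]},\qquad P_k(t_0,t)=p\big(z_k(t_0,t)\big).
\]
With the convention $z_k^{[0]}=z_k$, we have $P_k=\sum t_{c_1}\cdots t_{c_d}M(z_k^{[c_1]},\dots,z_k^{[c_d]})$, the sum running over $c_1,\dots,c_d\ge0$. The countably many coefficients are bounded by $\|M\|d^d$, so along a diagonal subsequence each converges. Let $P$ be the sum with the limit coefficients. For each finite $H$, regarding $\mathbb R^H$ as the set of $t$ supported in $H$, the restriction $P^H$ of $P$ to $\mathbb R\times\mathbb R^H$ is a $d$-homogeneous polynomial, and $P_k\to P$ uniformly on $[-1,1]\times[-1,1]^H$. Also $P(1,0)=\theta$. Let $\mathbf e_c$ be the unit vector in the variable $t_c$.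

\medskip
\noindent\emph{Step 4: the key inequality.} Let $\lambda$ be good, and write $H=H_\lambda$, $t=t^\lambda$, $s=s_\lambda$. Put $h_\lambda=\lfloor q_\lambda/d\rfloor$ and $L_\lambda=2^d\|M\|s_\lambda^d+2$. Since $q_\lambda\ge2^\lambda\ge\lambda\ge d$, we have $h_\lambda\ge q_\lambda/(2d)$ and $h_\lambda\ge1$, and therefore
\begin{equation}\label{eq:ratio}
L_\lambda/h_\lambda\le2d\,(2^d\|M\|+2)\,s_\lambda^{\,d-\lambda}\le2d\,(2^d\|M\|+2)\,2^{\,d-\lambda}\longrightarrow0\qquad(\lambda\to\infty).
\end{equation}
We claim that, with $h=h_\lambda$, there are $c_1,\dots,c_h\in C_\lambda$ such that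
\begin{equation}\label{eq:key}
\Big|\sum_{r=1}^hP(\alpha,\alpha t+\mathbf e_{c_r})\Big|\le L_\lambda\qquad(\alpha\in[-1,1]).
\end{equation}

We choose $c_1,k_1,c_2,k_2,\dots,c_h,k_h$ in this order. When $c_q,k_q$ are known for $q<r$, put $\mathbf w_q=z_{k_q}^{[c_q]}$ and $c_r=\sigma_\lambda(\mathbf w_1,\dots,\mathbf w_{r-1})\in C_\lambda$. Note $c_r\notin H$. Write $v_q(\alpha)=z_{k_q}(\alpha,\alpha t+\mathbf e_{c_q})$ and $a(\alpha)=v_1(\alpha)+\dots+v_{r-1}(\alpha)$. Choose $k_r$, larger than $k_{r-1}$ if $r\ge2$, so large that
\begin{enumerate}
\item[(K1)] $S_{k_r}\subset D_\lambda$;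
\item[(K2)] $|P_{k_r}-P|\le1/h$ on $[-1,1]\times[-1,1]^{H\cup\{c_r\}}$;
\item[(K3)] $|p(a(\alpha)+v_r(\alpha))-p(a(\alpha))-p(v_r(\alpha))|\le1/h$ for all $\alpha\in[-1,1]$.
\end{enumerate}
Conditions (K1) and (K2) hold for all large $k_r$ by (G3) and Step 3. For (K3), the difference is $0$ if $r=1$ or $d=1$; otherwise it is $\sum_{l=1}^{d-1}\binom dlM\big(a(\alpha)^l,v_r(\alpha)^{d-l}\big)$ by \eqref{eq:binomial}. Let $\mathcal A$ be the finite list of the vectors $z_{k_q}$ and $z_{k_q}^{[c]}$ with $q<r$, $c\in H\cup\{c_q\}$. Then $a(\alpha)$ is a combination of the members of $\mathcal A$ with coefficients in $[-1,1]$. For $k_r=k$, the vector $v_r(\alpha)$ is a combination, with coefficients in $[-1,1]$, of at most $d(|H|+2)$ basis vectors with indices in $S_k'=S_k\cup\bigcup_{c\in H\cup\{c_r\}}S_kc$. Hence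
\[
\big|M\big(a(\alpha)^l,v_r(\alpha)^{d-l}\big)\big|\le|\mathcal A|^l\big(d(|H|+2)\big)^{d-l}\eta_k ,
\]
where $\eta_k$ is the maximum of $|M(b_1,\dots,b_l,x_1,\dots,x_{d-l})|$ over $1\le l<d$, $b_1,\dots,b_l\in\mathcal A$, and basis vectors $x_1,\dots,x_{d-l}$ with indices in $S'_k$. The sets $S_k$ are pairwise disjoint, and so are the sets $S_kc$ for fixed $c$, since $i\mapsto ic$ is injective. As $c_r$ was fixed before $k$, only finitely many $c$ are involved, and a finite set $J$ meets only finitely many $S_k'$. The induction hypothesis, applied to the finitely many symmetric forms $M(b_1,\dots,b_l,\cdot,\dots,\cdot)$ of degree $d-l\in\{1,\dots,d-1\}$, gives $\eta_k\to0$. So (K3) holds for all large $k_r$.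

Now we identify the atoms. For $b\le n$ let $v^b=\sum_{r=1}^hz_{k_r}^b\in V_{\mathbb Z}$. It is supported in $D_\lambda$ by (K1), has $|v^b|_\infty\le d\le\lambda$ because the $S_{k_r}$ are disjoint, and its support has at most $dh\le q_\lambda$ points. So $w_{\mathrm{null}}^b=s^{-1}\big(v^b+\sum_{c\in H}t_c(v^b)^{[c]}\big)$ is a null atom of level $\lambda$. With $\mathbf w_h=z_{k_h}^{[c_h]}$, the sequence $(\mathbf w_1,\dots,\mathbf w_h)$ is special of level $\lambda$: each $\mathbf w_r$ is nonzero, is supported in $I_{c_r}$ with $c_r$ given by the code, has entries bounded by $d\le\lambda$ and at most $d\le\lambda$ points in its support, and the total size of the supports is at most $dh\le q_\lambda$. So $w^b_{\mathrm{sp}}=s^{-1}\sum_rw_r^b$ is a special atom. Since $v_r(\alpha)=\alpha\big(z_{k_r}+\sum_{c\in H}t_cz_{k_r}^{[c]}\big)+\mathbf w_r$,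
\[
\sum_{r=1}^hv_r(\alpha)=s\,\big(\alpha w^b_{\mathrm{null}}+w^b_{\mathrm{sp}}\big)_{b\le n},
\]
a vector of norm at most $2s$, on which $|p|\le2^d\|M\|s^d$. Summing (K3) over $r$ shows that $p(\sum_rv_r(\alpha))$ differs from $\sum_rp(v_r(\alpha))$ by at most $1$. Since $p(v_r(\alpha))=P_{k_r}(\alpha,\alpha t+\mathbf e_{c_r})$ and the point lies in the cube of (K2), the latter sum differs from the sum in \eqref{eq:key} by at most $1$. This proves \eqref{eq:key}.

\medskip
\noindent\emph{Step 5: division.} For an integer $e\ge0$ with $me\le d$ let $\mathcal D(e)$ be the statement: for every admissible $H$, $P^H=f_H^eQ_e^H$ with $Q_e^H$ homogeneous of degree $d-me$ or zero. It is formulated for all $H$ at once because it will be applied to the sets $H\cup\{c_r\}$, where the code decides $c_r$. The statement $\mathcal D(0)$ holds. If $\mathcal D(e)$ holds and $H\subset H'$ are admissible, then $f_{H'}$ restricts to $f_H$ on $\mathbb R\times\mathbb R^H$; canceling $f_H^e\ne0$ in the polynomial ring shows that $Q_e^{H'}$ restricts to $Q_e^H$.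

\emph{Claim: if $\mathcal D(e)$ holds and $H$ is admissible, then $Q_e^H(1,t)=0$ for all $t\in\Sigma_H$.} By continuity we may take $t\in\mathcal T_H$. Put $g=d-me\ge0$. Let $\lambda$ be good with $(H_\lambda,t^\lambda)=(H,t)$, and take $c_1,\dots,c_h$ from Step 4. By (G2) and $C_\lambda\cap H=\emptyset$, $c_r\notin H\cup\Theta$, so $H^r=H\cup\{c_r\}$ is admissible and
\[
f_{H^r}(\alpha,\alpha t+\mathbf e_{c_r})=\alpha^m\Big(1-\sum_{c\in H}t_c^m\Big)-1=-1 .
\]
Hence the sum in \eqref{eq:key} is
\[
\Phi(\alpha)=(-1)^e\sum_{r=1}^hQ_e^{H^r}\big(\alpha\,(1,t)+(0,\mathbf e_{c_r})\big).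
\]
If $Q$ is homogeneous of degree $g$, then $Q(\alpha\xi+\zeta)$ is a polynomial in $\alpha$ of degree at most $g$ whose coefficient of $\alpha^g$ is $Q(\xi)$, because $\alpha^{-g}Q(\alpha\xi+\zeta)=Q(\xi+\zeta/\alpha)\to Q(\xi)$ as $\alpha\to\infty$. So the coefficient of $\alpha^g$ in the $r$-th term is $Q_e^{H^r}(1,t)=Q_e^H(1,t)$, the same number for all $r$, and in $\Phi$ it is $(-1)^ehQ_e^H(1,t)$. On the finite-dimensional space of polynomials of degree at most $d$ in $\alpha$, normed by the supremum over $[-1,1]$, the coefficients are bounded functionals; let $K_d$ bound their norms. Then \eqref{eq:key} gives $h_\lambda|Q_e^H(1,t)|\le K_dL_\lambda$. By (G1) we may let $\lambda\to\infty$, and \eqref{eq:ratio} proves the claim.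

If $\mathcal D(e)$ holds and $d-me\ge m$, the claim and Lemma~\ref{lem:division} give $\mathcal D(e+1)$. So $\mathcal D(e)$ holds for $e=\lfloor d/m\rfloor$. For this $e$ we have $0\le d-me<m$, and the claim and Lemma~\ref{lem:division} give $Q_e^H=0$, hence $P^H=0$, for every admissible $H$. Admissible sets exist since $\Theta$ is finite. Thus $\theta=P(1,0)=0$, a contradiction.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection*{$E^n$ is a $\mathcal P$-space}
Let $p(x)=M(x,\dots,x)$ on $X=E^n$, with $M$ symmetric of degree $d\ge1$, and let $(u_k)$ be weakly null in $X$, $\|u_k\|\le C_0$. By Lemma~\ref{lem:null} it suffices to show $p(u_k)\to0$. Fix $0<\delta<1$. Lemma~\ref{lem:split}, applied to each of the $n$ components, gives $u_k=g_k+h_k$ for large $k$, with $\sup_k|g_k|_1<\infty$ and all components of $h_k$ in $2\delta B$. Then $\|h_k\|\le2\delta$, $\|g_k\|\le C_0+2$, and by \eqref{eq:lip}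
\[
|p(u_k)-p(g_k)|\le2d\,\|M\|(C_0+2)^{d-1}\delta .
\]
The sequence $(g_k)$ need not be pointwise null, since it may cancel against $(h_k)$; but its pointwise limits are small in norm. Take any subsequence. The entries of $g_k$ are bounded and $I$ is countable, so along a further subsequence $g_k\to\beta$ pointwise, and $|\beta|_1\le\liminf_k|g_k|_1<\infty$ by Fatou's lemma. As $u_k\to0$ pointwise, $h_k\to-\beta$ pointwise. The set $2\delta B$ is symmetric and pointwise closed by Lemma~\ref{lem:compact}(a), so the components of $\beta$ lie in $2\delta B$ and $\|\beta\|\le2\delta$.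

Put $g_k'=g_k-\beta$, which is pointwise null with $C_1=\sup_k|g'_k|_1<\infty$. For $1\le j\le d$ let $M_j$ be the continuous symmetric $j$-linear form obtained from $M$ by setting $d-j$ arguments equal to $\beta$, and let $p_j(x)=M_j(x,\dots,x)$. Given $\varepsilon>0$, take $J$ from Proposition~\ref{prop:basis} for $M_j$. Expanding $g'_k1_{I\setminus J}$ in basis vectors, an absolutely convergent series in $X$ by \eqref{eq:l1}, we get $|p_j(g_k'1_{I\setminus J})|\le\varepsilon C_1^j$. Since $J$ is finite, $\|g_k'1_J\|\le|g'_k1_J|_1\to0$, so \eqref{eq:lip} gives $\limsup_k|p_j(g'_k)|\le\varepsilon C_1^j$. Hence $p_j(g_k')\to0$, and by \eqref{eq:binomial}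
\[
p(g_k)=p(\beta)+\sum_{j=1}^d\binom djp_j(g_k')\longrightarrow p(\beta),\qquad|p(\beta)|\le\|M\|(2\delta)^d .
\]
So every subsequence of $(u_k)$ has a further subsequence along which
\[
\limsup_k|p(u_k)|\le2d\,\|M\|(C_0+2)^{d-1}\delta+\|M\|(2\delta)^d .
\]
The bound therefore holds for the whole sequence, and $\delta\to0$ gives $p(u_k)\to0$.

\subsection*{$E^{n+1}$ is not a $\mathcal P$-space}
Enumerate $I=\{i_1,i_2,\dots\}$ and put $x_k^j=e_j\otimes i_k$ for $1\le j\le m=n+1$. For $f\in E^*$, Proposition~\ref{prop:basis} with $d=1$, applied to $x\mapsto f(x^1)$ on $E^n$, gives $f(x_k^j)\to0$. So each $(x^j_k)_k$ is weakly null in $E$, and $\Omega(x_k^1,\dots,x_k^m)=1$ by Lemma~\ref{lem:omega}. The map $(u^1,\dots,u^m)\mapsto\Omega(u^1,\dots,u^m)$ is a continuous $m$-homogeneous polynomial on $E^m$: it is the diagonal of the $m$-linear form $(y_1,\dots,y_m)\mapsto\Omega(y_1^1,y_2^2,\dots,y_m^m)$ on $E^m$. It vanishes at $0$ and equals $1$ on the weakly null sequence $(x_k^1,\dots,x_k^m)$, so it is not wsc. This proves Theorem~\ref{thm:main} and Corollary~\ref{cor:square}.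

\section{The index: proof of Theorem~\ref{thm:index}}\label{sec:index}

Let $\iota_b:Y\to Y^N$ be the embedding as the $b$-th component. A continuous $d$-homogeneous polynomial $p$ on $Y^N$ with form $M$ expands, at $y=(y^1,\dots,y^N)=\sum_b\iota_by^b$, as the finite sum
\begin{equation}\label{eq:expand}
p(y)=\sum_{b_1,\dots,b_d=1}^NM(\iota_{b_1}y^{b_1},\dots,\iota_{b_d}y^{b_d}).
\end{equation}

(1) Let $p$ be a continuous homogeneous polynomial on $Y^N$ and let $x_k\to x$ weakly in $Y^N$. The composition of $p$ with the projection $Y^{N+1}\to Y^N$ is a continuous homogeneous polynomial on $Y^{N+1}$, and $(x_k,0)\to(x,0)$ weakly. So $p(x_k)\to p(x)$. The set of $N$ for which $Y^N$ is a $\mathcal P$-space is therefore an initial segment of $\mathbb N$, which is the second statement.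

(2) Let $\operatorname{ind}(Y)=\infty$. A continuous $N$-linear form on $Y$ is a continuous $N$-homogeneous polynomial on $Y^N$, as for $\Omega$ in Section~\ref{sec:proof}, and being jointly wsc means that this polynomial is wsc. By (1), $Y^N$ is a $\mathcal P$-space, so the form is jointly wsc. Conversely, each term of \eqref{eq:expand} is the continuous $d$-linear form $M(\iota_{b_1}\cdot,\dots,\iota_{b_d}\cdot)$ on $Y$ evaluated at components of $y$. If all such forms are jointly wsc, then $p$ is wsc, for every $N$.

(3) Apply \eqref{eq:expand} to a polynomial of degree $d\le N$ on $Y^{N'}$. A term involves only the components $y^b$ with $b\in F=\{b_1,\dots,b_d\}$, and $|F|\le d\le N$. It is a continuous $d$-homogeneous polynomial on $Y^{|F|}$ composed with a coordinate projection, and $Y^{|F|}$ is a $\mathcal P$-space by (1). So each term is wsc. The second statement is the case $N'=N+1$. For the space $E$ of Theorem~\ref{thm:main} with $n=N$ we have $\operatorname{ind}(E)=N$ by (1), and $\Omega$ is a polynomial of degree $N+1$ on $E^{N+1}$ that is not wsc.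

(4) The space $\ell_2$ is not a $\mathcal P$-space (Section~\ref{sec:intro}), so $\operatorname{ind}(\ell_2)=0$ by (1). By Schur's theorem, applied to each component, weakly convergent sequences in $\ell_1^N$ converge in norm, so $\operatorname{ind}(\ell_1)=\infty$. The values $1,2,3,\dots$ were obtained in (3). All these spaces are separable.

\begin{thebibliography}{1}

\bibitem{stability}
\emph{Stability properties of the class of Banach spaces in which all multilinear forms are weakly sequentially continuous},
\texttt{http://core-cms.prod.aop.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak C8B623AD65B68468E927D8D7E364030A/\allowbreak S0017089502010042a.pdf/\allowbreak stability\_\allowbreak properties\_\allowbreak of\_\allowbreak the\_\allowbreak class\_\allowbreak of\_\allowbreak banach\_\allowbreak spaces\_\allowbreak in\_\allowbreak which\_\allowbreak all\_\allowbreak multilinear\_\allowbreak forms\_\allowbreak are\_\allowbreak weakly\_\allowbreak sequentially\_\allowbreak continuous.pdf}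

\end{thebibliography}
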